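\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\numberwithin{equation}{section}


\title{Difference frequencies in the mean square\\ of the circle problem}

\begin{abstract}
Let $P(x)$ be the error term in Gauss's circle problem. It was conjectured that
$\int_0^XP(x)^2\,dx=CX^{3/2}+C(X)X-X+O(X^{\vartheta})$ for some $\vartheta<1$, where $C(X)$ is an explicit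
oscillating series with frequencies $\sqrt m+\sqrt n$ in the variable $\sqrt X$. We disprove this. Divided by
$X$, and as a function of $\sqrt X$, the difference of the two sides has a nonzero Fourier coefficient at every
frequency $\sqrt m-\sqrt n>0$ with $r(m)r(n)>0$, so it does not tend to zero. We then prove a corrected formula in
mean square, in which the difference frequencies appear and the term $-X$ survives. It follows that the discrepancy
in the conjectured formula is of exact order $X$ in mean square, that after division by $X$ it has a limiting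
distribution, and that it is then unbounded above and below.
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $r(n)$ be the number of representations of $n$ as a sum of two squares of integers, and for $x\ge0$ let
\[
P(x)={\sum_{1\le n\le x}}'r(n)-\pi x+1 ,
\]
where the prime means that $r(x)$ is counted with weight $\frac12$ if $x$ is an integer. Thus, for $x>0$,
$\pi x+P(x)$ counts the lattice points in the closed disc of radius $\sqrt x$, points on the boundary with weight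
$\frac12$. Let
\[
C=\frac1{3\pi^2}\sum_{n\ge1}\frac{r(n)^2}{n^{3/2}}=1.69396\ldots,\qquad
\int_0^XP(x)^2\,dx=CX^{3/2}+Q(X).
\]
It is known that
\begin{equation}\label{Qbound}
Q(X)\ll X\log X\log\log X .
\end{equation}
For $N\ge1$ put
\[
C_N(X)=\frac1{2\pi^3}\sum_{1\le m,n\le N}\frac{r(m)r(n)\cos\bigl(2\pi(\sqrt m+\sqrt n)\sqrt X\bigr)}
{(mn)^{3/4}(\sqrt m+\sqrt n)} .
\]
It is known that $C(X)=\lim_{N\to\infty}C_N(X)$ exists for every $X\ge1$. The following was posed in
\cite{source}.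

\medskip
\noindent\textbf{Conjecture.} \emph{There is a constant $0<\vartheta<1$ such that, as $X\to\infty$,}
\[
\int_0^XP(x)^2\,dx=CX^{3/2}+C(X)X-X+O(X^{\vartheta}).
\]

We show that it is false. The natural variable is $t=\sqrt X$. For $t>0$ put
\[
F(t)=t^{-1/2}P(t^2),\qquad S(t)=\frac{Q(t^2)}{t^2} .
\]
The substitution $x=u^2$ gives
\begin{equation}\label{SF}
S(t)=\frac1{t^2}\int_0^t2u^2\bigl(F(u)^2-\tfrac32C\bigr)\,du ,
\end{equation}
and the conjecture would imply $S(t)=C(t^2)-1+o(1)$.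

\subsection{A model with two frequencies}\label{model}
Formally,
\begin{equation}\label{formal}
F(t)\sim-\frac1\pi\sum_{n\ge1}\frac{r(n)}{n^{3/4}}\cos\bigl(2\pi\sqrt n\,t+\tfrac\pi4\bigr),
\end{equation}
so $F^2$ contains the frequencies $\sqrt m+\sqrt n$ and $\sqrt m-\sqrt n$. To see what becomes of them, keep
only $n=1,2$, where $r(1)=r(2)=4$:
\[
F_2(t)=-\frac4\pi\Bigl[\cos\bigl(2\pi t+\tfrac\pi4\bigr)+2^{-3/4}\cos\bigl(2\pi\sqrt2\,t+\tfrac\pi4\bigr)\Bigr].
\]
By $2\cos a\cos b=\cos(a-b)+\cos(a+b)$ and $\cos(a+\frac\pi2)=-\sin a$, with $\mu=\sqrt2-1$,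
\begin{align*}
F_2(t)^2=\frac8{\pi^2}\bigl(1+2^{-3/2}\bigr)&-\frac8{\pi^2}\sin4\pi t-\frac8{\pi^2}2^{-3/2}\sin4\pi\sqrt2\,t\\
&+\frac{16}{\pi^2}2^{-3/4}\bigl[\cos2\pi\mu t-\sin2\pi(\sqrt2+1)t\bigr].
\end{align*}
For fixed $\xi>0$ and $t\ge1$, one integration by parts shows that the averaging in \eqref{SF} acts on single
oscillations by
\begin{equation}\label{filter}
\frac1{t^2}\int_0^t2u^2\cos(2\pi\xi u)\,du=\frac{\sin2\pi\xi t}{\pi\xi}+O\Bigl(\frac1t\Bigr),\qquad
\frac1{t^2}\int_0^t2u^2\bigl(-\sin2\pi\xi u\bigr)du=\frac{\cos2\pi\xi t}{\pi\xi}+O\Bigl(\frac1t\Bigr).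
\end{equation}
Subtract from $F_2^2$ its constant term and apply \eqref{filter} term by term. The three sines give
$C_2(t^2)$, and the cosine gives one more term, of the same order:
\[
C_2(t^2)+B_\mu\sin(2\pi\mu t)+O(1/t),\qquad B_\mu=\frac{16\cdot2^{-3/4}}{\pi^3(\sqrt2-1)} .
\]

So the sum frequencies account for $C(X)X$, and the conjecture amounts to the assertion that the difference
frequencies produce nothing but the constant $-1$. One might hope that they cancel one another. But $\sqrt2-1$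
is the difference $\sqrt m-\sqrt n$ for $(m,n)=(2,1)$ only, so nothing can cancel the term
$B_\mu\sin2\pi\mu t$. Testing $S(t)$ against $e^{-2\pi i\mu t}$ turns this remark into a proof.

The model contains no term $-1$. That term does exist. It comes from infinitely many pairs with $m\to\infty$ and
$m-n$ small compared with $\sqrt m$, whose frequencies accumulate at $0$; to find it one must know the correlations
of $r(n)$ and $r(n+h)$. This is the harder half of the paper.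

\subsection{Results}
For $X,t\ge1$ put
\[
\mathcal E(X)=Q(X)-C(X)X+X,\qquad R(t)=\frac{\mathcal E(t^2)}{t^2}=S(t)+1-C(t^2),
\]
and for $\lambda>0$, $N\ge1$,
\[
B_\lambda=\frac1{\pi^3\lambda}\sum_{\substack{m>n\ge1\\ \sqrt m-\sqrt n=\lambda}}\frac{r(m)r(n)}{(mn)^{3/4}},
\qquad
D_N(t)=\frac1{2\pi^3}\sum_{\substack{1\le m,n\le N\\m\ne n}}
\frac{r(m)r(n)\sin\bigl(2\pi(\sqrt m-\sqrt n)t\bigr)}{(mn)^{3/4}(\sqrt m-\sqrt n)} .
\]
Write $e(x)=e^{2\pi ix}$. For $g$ on $[1,\infty)$ let $M_T(g)=\frac1T\int_1^Tg(t)\,dt$ and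
$M(g)=\lim_{T\to\infty}M_T(g)$, if the limit exists. We call $M(g(t)e(-\lambda t))$ the Fourier coefficient of
$g$ at $\lambda$.

\begin{theorem}\label{thm1}
For every $\lambda>0$ we have $B_\lambda<\infty$, and $M(R(t)e(-\lambda t))$ exists and equals $B_\lambda/(2i)$.
In particular, with $\mu=\sqrt2-1$,
\[
B_\mu=\frac{16\cdot2^{-3/4}}{\pi^3(\sqrt2-1)}=0.740\ldots,\qquad
\liminf_{T\to\infty}\frac1T\int_1^T\frac{|\mathcal E(t^2)|}{t^2}\,dt\ \ge\ \tfrac12B_\mu>0.37 .
\]
Hence $\mathcal E(X)\ne o(X)$, and the conjecture is false for every $\vartheta<1$.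
\end{theorem}

\begin{theorem}\label{thm2}
$\displaystyle\lim_{N\to\infty}\limsup_{T\to\infty}\frac1T\int_T^{2T}
\Bigl|\frac{Q(t^2)}{t^2}-C(t^2)+1-D_N(t)\Bigr|^2dt=0 .$
\end{theorem}

In this mean-square sense the missing term is $X\sum_{\lambda>0}B_\lambda\sin(2\pi\lambda\sqrt X)$, and the term
$-X$ is correct.

\begin{theorem}\label{thm3}
\textup{(i)} $\int_1^X\mathcal E(x)^2\,dx\sim\frac{\sigma^2}3X^3$ with
$\sigma^2=\frac12\sum_{\lambda>0}B_\lambda^2$ and $0.27<\sigma^2<\infty$.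

\textup{(ii)} The distribution of $R(t)=\mathcal E(t^2)/t^2$, for $t$ uniform in $[T,2T]$, converges weakly as
$T\to\infty$.

\textup{(iii)} $\limsup_{X\to\infty}\mathcal E(X)/X=+\infty$ and $\liminf_{X\to\infty}\mathcal E(X)/X=-\infty$; in
particular $\mathcal E(X)\ne O(X)$.
\end{theorem}

Theorem~\ref{thm1} is proved in Section~\ref{sec:disproof} and needs nothing from the later sections.
Theorem~\ref{thm2} is reduced in Section~\ref{sec:reduction} to two propositions. One concerns difference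
frequencies that are not too small (Section~\ref{sec:B}), the other the slowly varying part
(Section~\ref{sec:A}), for which Section~\ref{sec:corr} supplies the correlations of $r(n)$.
Theorem~\ref{thm3} follows in Section~\ref{sec:thm3}.

\section{Conventions, standard facts, and a large-sieve type lemma}\label{sec:prelim}

We write $\hat g(\xi)=\int g(v)e(-\xi v)\,dv$. The letter $\chi$ denotes the nontrivial character modulo $4$ and
$\tau(n)$ the divisor function; $\varepsilon>0$ is arbitrarily small and $A>0$ arbitrarily large. Implied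
constants may depend on $\varepsilon$, $A$ and on the fixed cutoff functions. Besides \eqref{Qbound}, which gives
$S(t)\ll t^\varepsilon$ for $t\ge1$, and the existence of $C(X)$ for $X\ge 1$, we use the following.

\begin{itemize}
\item $r(n)=4\sum_{d\mid n}\chi(d)\ll n^\varepsilon$, $\ \sum_{n\le x}r(n)\ll x$, and Gauss's bound
$P(x)\ll\sqrt x$ for $x\ge1$. Thus $F(t)\ll t^{1/2}$ for $t\ge1$.
\item Bessel functions: $(zJ_1)'=zJ_0$, $(z^2J_2)'=z^2J_1$, and for $z\ge1$
\begin{align*}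
J_2(z)&=-\sqrt{\tfrac2{\pi z}}\cos\bigl(z-\tfrac\pi4\bigr)+O(z^{-3/2}),\\
J_1(z)&=\sqrt{\tfrac2{\pi z}}\cos\bigl(z-\tfrac{3\pi}4\bigr)+j(z),\qquad
j(z)=-\sqrt{\tfrac2{\pi z}}\,\tfrac3{8z}\sin\bigl(z-\tfrac{3\pi}4\bigr)+O(z^{-5/2}),
\end{align*}
where also $j'(z)=O(z^{-3/2})$.
\item The numbers $\sqrt s$, $s\ge1$ squarefree, are linearly independent over $\mathbb Q$ (Besicovitch, 1940).
\item Weil's bound, in Estermann's form for composite moduli: for odd $c$, the Kloosterman sum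
$\operatorname{Kl}(a,b;c)=\sum_{u\bmod c,\,(u,c)=1}e\bigl((au+b\bar u)/c\bigr)$ satisfies
$|\operatorname{Kl}(a,b;c)|\le\tau(c)(a,b,c)^{1/2}c^{1/2}$.
\item Landau's theorem: $\#\{n\le x:r(n)>0\}\sim\mathcal K x/\sqrt{\log x}$ with a constant $\mathcal K>0$.
\end{itemize}
Linear independence is used for the value of $B_\mu$ in Theorem~\ref{thm1} and for Theorem~\ref{thm3}(iii). Weil's
bound enters only through Theorem~\ref{thm2}, and Landau's theorem only in Theorem~\ref{thm3}(iii).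

The next lemma bounds mean squares over an interval of length $Z$. Frequencies closer than $1/Z$ cannot be told
apart there, so they are grouped into blocks, and different blocks are almost orthogonal.

\begin{lemma}\label{lem:blocks}
Let $\sum|c_j|<\infty$, $\xi_j\in\mathbb R$, let $I$ be an interval of length $Z$, and for $k\in\mathbb Z$ let
$w_k=\sum_{\xi_j\in[k/Z,(k+1)/Z)}|c_j|$. Then $\int_I\bigl|\sum c_je(\xi_jt)\bigr|^2dt\le8Z\sum_kw_k^2$.
\end{lemma}
\begin{proof}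
A translation multiplies each $c_j$ by a number of modulus $1$, so let $I=[-Z/2,Z/2]$. There
$1\le\frac{\pi^2}4\bigl(\frac{\sin(\pi t/Z)}{\pi t/Z}\bigr)^2$, and the squared quotient has Fourier transform
$Z(1-Z|\xi|)_+$. Hence the integral is at most
\[
\frac{\pi^2}4Z\sum_{|\xi_j-\xi_l|<1/Z}|c_jc_l|\le\frac{\pi^2}4Z\sum_kw_k(w_{k-1}+w_k+w_{k+1})
\le\frac{3\pi^2}4Z\sum_kw_k^2. \qedhere
\]
\end{proof}

We apply the lemma to series of cosines and sines, each of which is a sum of two exponentials with frequencies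
$\pm\xi$. The blocks with $k<0$ are then mirror images of those with $k\ge0$, so it is enough to bound the
coefficients with $\xi>0$.

\section{The disproof}\label{sec:disproof}

We compute the Fourier coefficients of $F$, then of $F^2$, then of $S$, and subtract those of $C(t^2)$. The series
\eqref{formal} does not converge absolutely, so two things need care: $F$ must be close in mean square to its
partial sums, and $C(t^2)$ to $C_N(t^2)$.

\subsection{The function $C(t^2)$}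
\begin{lemma}\label{lem:C}
Uniformly for unit intervals $I\subset[1,\infty)$,
\begin{equation}\label{CCN}
\int_I|C(t^2)-C_N(t^2)|^2dt\ll N^{-1/2}.
\end{equation}
Hence $M(C(t^2))=0$, and for $\lambda>0$
\[
M(C(t^2)e(-\lambda t))=\frac{\Sigma_\lambda}{4\pi^3\lambda},\qquad
\Sigma_\lambda=\sum_{\sqrt m+\sqrt n=\lambda}\frac{r(m)r(n)}{(mn)^{3/4}}\quad
\text{\textup{(}ordered pairs; a finite sum\textup{)}}.
\]
\end{lemma}
\begin{proof}
The annulus $j\le|v|<j+1$ contains $\ll j$ lattice points, so $\sum_{j\le\sqrt n<j+1}r(n)n^{-3/4}\ll j^{-1/2}$.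
If $\sqrt m+\sqrt n\in[k,k+1)$, then $i=\lfloor\sqrt m\rfloor$ and $j=\lfloor\sqrt n\rfloor$ satisfy
$i+j\in\{k-1,k\}$. Therefore
\begin{equation}\label{blockC}
\sum_{\sqrt m+\sqrt n\in[k,k+1)}\frac{r(m)r(n)}{(mn)^{3/4}(\sqrt m+\sqrt n)}
\ll\frac1k\sum_{\substack{i,j\ge1\\i+j\in\{k-1,k\}}}(ij)^{-1/2}\ll\frac1k .
\end{equation}
For $N<N'$ every term of $C_{N'}-C_N$ has $\sqrt m+\sqrt n>\sqrt N$. Lemma~\ref{lem:blocks} with $Z=1$ gives
\[
\int_I|C_{N'}(t^2)-C_N(t^2)|^2dt\ll\sum_{k\ge\sqrt N-1,\ k\ge1}k^{-2}\ll N^{-1/2}.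
\]
Let $N'\to\infty$ and use Fatou's lemma. By \eqref{CCN} and Cauchy--Schwarz,
$M_T\bigl((C(t^2)-C_N(t^2))e(-\lambda t)\bigr)\ll N^{-1/4}$ uniformly in $T\ge2$. So the coefficients of
$C(t^2)$ exist and are the limits of those of the trigonometric polynomials $C_N(t^2)$, in which each pair
contributes half of its amplitude at $\lambda=\sqrt m+\sqrt n$.
\end{proof}

\subsection{The Fourier coefficients of $F$}
The integral $P_1(x)=\int_0^xP(y)\,dy$ has an absolutely convergent expansion. Indeed,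
$\int_0^x(\pi y+P(y))\,dy=\sum_{v\in\mathbb Z^2}(x-|v|^2)_+$. In polar coordinates, with $a=2\pi|k|$, the
Fourier transform of $(x-|v|^2)_+$ at $k\ne0$ is
\[
2\pi\int_0^{\sqrt x}(x-\varrho^2)\varrho J_0(a\varrho)\,d\varrho
=\frac{4\pi}a\int_0^{\sqrt x}\varrho^2J_1(a\varrho)\,d\varrho=\frac{4\pi x}{a^2}J_2(a\sqrt x)
=\frac x{\pi|k|^2}J_2(2\pi|k|\sqrt x),
\]
and it is $\pi x^2/2$ at $k=0$. The transform is $O(|k|^{-5/2})$, so Poisson summation applies and gives,
absolutely and locally uniformly on $(0,\infty)$,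
\begin{equation}\label{P1}
P_1(x)=\frac x\pi\sum_{n\ge1}\frac{r(n)}nJ_2(2\pi\sqrt{nx}).
\end{equation}

\begin{lemma}\label{lem:F}
For real $\lambda$ the mean $M(F(t)e(-\lambda t))$ exists. It is $0$ unless $\lambda=\pm\sqrt n$ with $n\ge1$, and
$M(F(t)e(-\sqrt n\,t))=-\frac{e^{i\pi/4}}{2\pi}r(n)n^{-3/4}$. Moreover $M(F^2)=\frac32C$, and with
\[
F_N(t)=-\frac1\pi\sum_{n\le N}r(n)n^{-3/4}\cos\bigl(2\pi\sqrt n\,t+\tfrac\pi4\bigr)
\]
we have
\begin{equation}\label{FFN}
M(|F-F_N|^2)=\frac1{2\pi^2}\sum_{n>N}r(n)^2n^{-3/2}\longrightarrow0\qquad(N\to\infty).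
\end{equation}
\end{lemma}
\begin{proof}
Insert the asymptotics of $J_2$ in \eqref{P1}; for $t\ge1$,
\[
P_1(t^2)=-\frac{t^{3/2}}{\pi^2}\sum_nr(n)n^{-5/4}\cos\bigl(2\pi\sqrt n\,t-\tfrac\pi4\bigr)+O(t^{1/2}).
\]
Since $F\,dt=\frac12t^{-3/2}\,dP_1(t^2)$ and $P_1(t^2)\ll t^{3/2}$, integration by parts gives
\[
\int_1^TF(t)e(-\lambda t)\,dt=\pi i\lambda\int_1^TP_1(t^2)t^{-3/2}e(-\lambda t)\,dt+O(\log2T).
\]
As $P_1(t^2)t^{-3/2}$ is an absolutely convergent trigonometric series plus $O(1/t)$, the means exist, vanish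
unless $\lambda=\pm\sqrt n$, and at $\lambda=\sqrt n$ equal
$\pi i\sqrt n\cdot\bigl(-\frac1{\pi^2}\bigr)\cdot\frac12r(n)n^{-5/4}e^{-i\pi/4}=-\frac{e^{i\pi/4}}{2\pi}r(n)n^{-3/4}$.

For $n\le N$ these are also the coefficients of $F_N$, so
$M(FF_N)=M(F_N^2)=\frac1{2\pi^2}\sum_{n\le N}r(n)^2n^{-3/2}$. On the other hand
$\int_1^TF^2dt=\int_1^{T^2}P(x)^2\frac{dx}{2x}$, and from $\int_0^XP^2=CX^{3/2}+O(X^{1+\varepsilon})$ partial
integration gives
$\int_1^TF^2dt=\frac12CT+\frac C2\int_1^{T^2}x^{-1/2}dx+O(T^{\varepsilon'})=\frac32CT+O(T^{\varepsilon'})$ for every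
$\varepsilon'>0$. So $M(F^2)=\frac32C=\frac1{2\pi^2}\sum_nr(n)^2n^{-3/2}$, and
$M(|F-F_N|^2)=M(F^2)-M(F_N^2)$ is \eqref{FFN}.
\end{proof}

The known leading constant $C$ is essential here: it says that $F$ satisfies Parseval's identity. Without it the
Fourier coefficients of $F$ would not determine those of $F^2$.

\subsection{The coefficients of $F^2$, of $S$, and of $R$}
By the identities of Section~\ref{model},
\begin{equation}\label{FNsq}
F_N^2=\frac1{2\pi^2}\sum_{m,n\le N}\frac{r(m)r(n)}{(mn)^{3/4}}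
\bigl[\cos2\pi(\sqrt m-\sqrt n)t-\sin2\pi(\sqrt m+\sqrt n)t\bigr].
\end{equation}
Let $\lambda>0$. The real part of $M(F_N^2e(-\lambda t))$ is
$\frac1{2\pi^2}\sum_{n<m\le N,\,\sqrt m-\sqrt n=\lambda}r(m)r(n)(mn)^{-3/4}$. It is nondecreasing in $N$ and at most
$M(F_N^2)\le M(F^2)$; hence $B_\lambda<\infty$. Since $|F^2-F_N^2|=|F-F_N||F+F_N|$, Cauchy--Schwarz and
\eqref{FFN} show that $M(F^2e(-\lambda t))$ exists and
\[
M(F^2e(-\lambda t))=\lim_{N\to\infty}M(F_N^2e(-\lambda t))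
=\frac1{2\pi^2}\Bigl(\pi^3\lambda B_\lambda+\frac i2\Sigma_\lambda\Bigr).
\]

By \eqref{SF}, $S'=2(F^2-\frac32C)-2S/t$ almost everywhere. As $S\ll t^\varepsilon$, the boundary terms and
$\int_1^T|S|\,dt/t$ are $O(T^\varepsilon)$, and
\[
\int_1^TSe(-\lambda t)\,dt=\frac1{2\pi i\lambda}\int_1^TS'e(-\lambda t)\,dt+O(T^\varepsilon)
=\frac1{\pi i\lambda}\int_1^T\bigl(F^2-\tfrac32C\bigr)e(-\lambda t)\,dt+O(T^\varepsilon).
\]
Therefore
\[
M(Se(-\lambda t))=\frac1{2\pi^3i\lambda}\Bigl(\pi^3\lambda B_\lambda+\frac i2\Sigma_\lambda\Bigr)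
=\frac{B_\lambda}{2i}+\frac{\Sigma_\lambda}{4\pi^3\lambda}.
\]
Since $R=S+1-C(t^2)$ and $M(e(-\lambda t))=0$, Lemma~\ref{lem:C} gives $M(Re(-\lambda t))=B_\lambda/(2i)$. The sum
frequencies cancel exactly, and the difference frequencies remain.

\subsection{Conclusion of the proof of Theorem~\ref{thm1}}
Let $\sqrt m-\sqrt n=\sqrt2-1$ with $m=a^2s$, $n=b^2s'$, where $a,b\ge1$ and $s,s'$ are squarefree. If $s=s'$, then
$(a-b)\sqrt s=\sqrt2-1$, which contradicts linear independence. If $s\ne s'$, then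
$a\sqrt s-b\sqrt{s'}=\sqrt2-1$ forces $s=2$, $a=1$, $s'=1$, $b=1$. So $(m,n)=(2,1)$ is the only pair, and
$B_\mu$ has the stated value. Finally $M_T(|R|)\ge|M_T(Re(-\mu t))|\to\frac12B_\mu$. If $\mathcal E(X)=o(X)$, in
particular if $\mathcal E(X)=O(X^\vartheta)$ with $\vartheta<1$, then $R(t)\to0$ and $M(|R|)=0$, a contradiction.
\qed

\section{The corrected formula: reduction to two propositions}\label{sec:reduction}

Theorem~\ref{thm1} gives every Fourier coefficient of $R$ at a positive frequency, but this does not yet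
determine $R$ in mean square. Part of $R$ could live on frequencies that move with $T$. The danger is at $0$: for
fixed $h=m-n$ the frequency $\sqrt m-\sqrt n\approx h/(2\sqrt m)$ tends to $0$ as $m\to\infty$, and averaging over
$[T,2T]$ does not suppress frequencies below $1/T$. We therefore split $S$ into a local average over a window of
length $\asymp\Delta$, slightly less than $T$, which will be evaluated, and a remainder, in which frequencies below
$1/\Delta$ are damped, so that Lemma~\ref{lem:blocks} can handle it. First we pass from $F$ to absolutely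
convergent cosine series.

\subsection{A pure cosine series}
By \eqref{P1} and $(z^2J_2)'=z^2J_1$, termwise differentiation gives
$P(x)=\sqrt x\sum_nr(n)n^{-1/2}J_1(2\pi\sqrt{nx})$ as distributions on $(0,\infty)$, that is,
$F(t)=\sqrt t\sum_nr(n)n^{-1/2}J_1(2\pi\sqrt n\,t)$. Put
\[
\delta(t)=\sqrt t\sum_{n\ge1}\frac{r(n)}{\sqrt n}\,j(2\pi\sqrt n\,t),\qquad F_\infty=F-\delta .
\]
Since $j(z)=O(z^{-3/2})$ for $z\ge1$ and $\sum r(n)n^{-5/4}<\infty$, the series for $\delta$ converges absolutely and locally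
uniformly on $(0,\infty)$, and $\delta(t)=O(1/t)$ for $t\ge1$. Moreover, in the sense of distributions on
$(0,\infty)$,
\begin{equation}\label{Finf}
F_\infty(t)=-\frac1\pi\sum_{n\ge1}r(n)n^{-3/4}\cos\bigl(2\pi\sqrt n\,t+\tfrac\pi4\bigr).
\end{equation}
Put $f=F_\infty^2-\frac32C$ and $S_\infty(t)=t^{-2}\int_1^t2u^2f(u)\,du$ for $t\ge1$.

\begin{lemma}\label{lem:Sinf}
$S(t)=S_\infty(t)+o(1)$ as $t\to\infty$. In particular $S_\infty(t)\ll t^\varepsilon$, and
$S_\infty'=2f-2S_\infty/t$ a.e.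
\end{lemma}
\begin{proof}
By the second term of the asymptotics of $J_1$, for $t\ge1$,
\[
\delta(t)=\frac{F_1(t)}t+O(t^{-2}),\qquad
F_1(t)=-\frac3{16\pi^2}\sum_nr(n)n^{-5/4}\sin\bigl(2\pi\sqrt n\,t-\tfrac{3\pi}4\bigr),
\]
an absolutely convergent series. Now $F^2-F_\infty^2=2F_\infty\delta+\delta^2$. The mean square of $F_\infty$ is
bounded, so $\int_1^t|F_\infty|\ll t$, and
\[
S(t)-S_\infty(t)=\frac1{t^2}\int_1^t4uF_\infty(u)F_1(u)\,du+O(1/t).
\]
A correction of relative size $1/u$ could thus produce a constant, but the phases prevent it. Indeed $F_\infty$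
has the Fourier coefficients of $F$, so its component at frequency $\sqrt n$ is
$\frac1\pi r(n)n^{-3/4}\cos(2\pi\sqrt n\,t-\frac{3\pi}4)$, which is orthogonal to the sine in $F_1$. Since the
series for $F_1$ converges absolutely and $M_T(|F_\infty|)$ is bounded, $\int_1^uF_\infty F_1=o(u)$. Integration by
parts gives $S-S_\infty=o(1)$.
\end{proof}

\subsection{Regularization at a very small scale}
Let $\kappa=\frac1{100}$, let $\varepsilon$ be tiny compared with $\kappa$, and for large $T$ put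
\[
\Delta=T^{1-\kappa},\qquad\eta=T^{-4}.
\]
Let $\varphi,\rho\ge0$ be even $C^\infty$ functions supported in $[-1,1]$ with integral $1$; write
$\varphi_\Delta(v)=\Delta^{-1}\varphi(v/\Delta)$ and $\rho_\eta(v)=\eta^{-1}\rho(v/\eta)$. By \eqref{Finf}, for
$t>\eta$,
\[
\tilde F(t)=(\rho_\eta*F_\infty)(t)=-\frac1\pi\sum_na_n\cos\bigl(2\pi\sqrt n\,t+\tfrac\pi4\bigr),\qquad
a_n=r(n)n^{-3/4}\hat\rho(\eta\sqrt n),
\]
and this series converges absolutely, since $\hat\rho$ decays rapidly. Put $\tilde f=\tilde F^2-\frac32C$.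

\begin{lemma}\label{lem:reg}
$\displaystyle\int_{\Delta/2}^{4T}|F_\infty^2-\tilde F^2|\,du\ll T^{-1/2}$.
\end{lemma}
\begin{proof}
On this range $F,F_\infty,\tilde F\ll T^{1/2}$. We bound $F_\infty-\tilde F$ through
$\delta-\rho_\eta*\delta$ and $F-\rho_\eta*F$. Near $u$ the $n$th term of $\delta$ is
$\ll u^{-1}r(n)n^{-5/4}$, and its derivative is $\ll u^{-1}r(n)n^{-3/4}$ by $j,j'=O(z^{-3/2})$. Hence, for
$|v|\le\eta$,
\[
|\delta(u+v)-\delta(u)|\ll\frac1u\sum_nr(n)\min\bigl(n^{-5/4},\eta n^{-3/4}\bigr)\ll\frac{\eta^{1/2}}u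
=\frac{T^{-2}}u ,
\]
by splitting at $n=\eta^{-2}$. If no $\sqrt n$ lies within $\eta$ of $u$, then $P(x)+\pi x$ is constant
for $\sqrt x\in[u-\eta,u+\eta]$, so $F'\ll T^{1/2}$ there and $F-\rho_\eta*F\ll\eta T^{1/2}=T^{-7/2}$. The
exceptional $u$ form a set of measure $\ll T^2\eta=T^{-2}$, on which $F-\rho_\eta*F\ll T^{1/2}$. Multiply by
$|F_\infty+\tilde F|\ll T^{1/2}$ and integrate: the three contributions are $\ll T^{-3/2}\log T$, $T^{-2}$ and
$T^{-1}$.
\end{proof}

\subsection{Splitting off the local average}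
Let $\Theta(v)=1_{v>0}-\int_{-\infty}^v\varphi_\Delta$. It is odd (almost everywhere), bounded by $1$, supported in
$[-\Delta,\Delta]$, satisfies $\Theta'=\delta_0-\varphi_\Delta$ with the point mass $\delta_0$ at $0$, and
\begin{equation}\label{Theta}
\hat\Theta(\xi)=\frac{1-\hat\varphi(\Delta\xi)}{2\pi i\xi}.
\end{equation}
For $t\in[T,2T]$, Lemma~\ref{lem:Sinf} and then Lemma~\ref{lem:reg} give
\begin{align}
S_\infty-\varphi_\Delta*S_\infty&=\Theta*S_\infty'=2\,\Theta*f-2\,\Theta*\bigl(S_\infty(u)/u\bigr)\notag\\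
&=2\,\Theta*\tilde f+O(T^{-1/2})+O(T^{-\kappa+\varepsilon}),\label{split}
\end{align}
since $\Theta*(S_\infty(u)/u)\ll\Delta T^{-1+\varepsilon}$. This is why $\Delta$ is taken smaller than $T$ by a
power.

\begin{proposition}\label{propA}
$\varphi_\Delta*S_\infty(t)=-1+o(1)$ uniformly for $t\in[T,2T]$, as $T\to\infty$.
\end{proposition}

\begin{proposition}\label{propB}
$\displaystyle\lim_{N\to\infty}\limsup_{T\to\infty}\frac1T\int_T^{2T}|2\,\Theta*\tilde f-C(t^2)-D_N(t)|^2dt=0$.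
\end{proposition}

By Lemma~\ref{lem:Sinf} and \eqref{split},
\[
S-C(t^2)+1-D_N=\bigl(\varphi_\Delta*S_\infty+1\bigr)+\bigl(2\,\Theta*\tilde f-C(t^2)-D_N\bigr)+o(1)
\]
uniformly on $[T,2T]$, so the two propositions imply Theorem~\ref{thm2}.

\section{The oscillating part: proof of Proposition~\ref{propB}}\label{sec:B}

Expand $\tilde F^2$ as in \eqref{FNsq} with $a_n$ in place of $r(n)n^{-3/4}$. As $\int\Theta=0$, constants are
annihilated. By \eqref{Theta}, $2\Theta*\cos2\pi\xi u=\frac{1-\hat\varphi(\Delta\xi)}{\pi\xi}\sin2\pi\xi t$ and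
$2\Theta*(-\sin2\pi\xi u)=\frac{1-\hat\varphi(\Delta\xi)}{\pi\xi}\cos2\pi\xi t$, an exact form of \eqref{filter}.
With
$\theta^\pm_{mn}=\hat\rho(\eta\sqrt m)\hat\rho(\eta\sqrt n)\bigl(1-\hat\varphi(\Delta(\sqrt m\pm\sqrt n))\bigr)$ we get
\begin{multline*}
2\,\Theta*\tilde f=\frac1{2\pi^3}\sum_{m\ne n}
\frac{r(m)r(n)\,\theta^-_{mn}\sin2\pi(\sqrt m-\sqrt n)t}{(mn)^{3/4}(\sqrt m-\sqrt n)}\\
+\frac1{2\pi^3}\sum_{m,n}\frac{r(m)r(n)\,\theta^+_{mn}\cos2\pi(\sqrt m+\sqrt n)t}{(mn)^{3/4}(\sqrt m+\sqrt n)}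
=:D^{(T)}(t)+C^{(T)}(t).
\end{multline*}
It suffices that $C^{(T)}$ is close to $C(t^2)$ and $D^{(T)}$ to $D_N$.

\subsection{Sum frequencies}
We have $|\theta^+_{mn}|\le2$, and $\theta^+_{mn}\to1$ for fixed $m,n$ as $T\to\infty$. The function
$C^{(T)}(t)-C(t^2)$ is the limit, as the truncation $m,n\le N'$ is removed, of the sums that arise from
$C_{N'}(t^2)$ when each term is multiplied by $\theta^+_{mn}-1$. Since $|\theta^+_{mn}-1|\le3$, by \eqref{blockC} the
coefficients with $\sqrt m+\sqrt n\in[k,k+1)$ have total absolute value $w_k\ll1/k$, uniformly in $N'$ and $T$. For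
fixed $k$ the block is finite and $w_k\to0$ as $T\to\infty$. Apply Lemma~\ref{lem:blocks} with $Z=1$ to the
truncated sums and use Fatou's lemma. By dominated convergence for $\sum_kw_k^2$, the integrals of
$|C^{(T)}(t)-C(t^2)|^2$ over unit intervals in $[1,\infty)$ tend to $0$ uniformly.

\subsection{Difference frequencies}
We show that, with an implied constant independent of $N$,
\begin{equation}\label{DT}
\limsup_{T\to\infty}\frac1T\int_T^{2T}|D^{(T)}-D_N|^2dt\ll N^{-1/2+4\varepsilon}.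
\end{equation}
The finitely many terms with $m,n\le N$ have $\theta^-_{mn}\to1$ and contribute $D_N+o(1)$. For the others we may
take $m>n$ by symmetry, so $m>N$. With $\xi=\sqrt m-\sqrt n$, the coefficient is
\[
\ll(mn)^{-3/4+\varepsilon/2}\,\xi^{-1}\min(1,\Delta\xi)\,(1+\eta\sqrt m)^{-A}.
\]
If $m>T^9$, then $\eta\sqrt m\ge m^{1/18}$ and $\xi^{-1}\le2\sqrt m$, so for $A$ large these terms
contribute $o(1)$. We split the rest into dyadic ranges $m\in[M,2M)$, $N/2\le M\le T^9$, and two classes, and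
apply Lemma~\ref{lem:blocks} on $[T,2T]$ with $Z=T$ and $\sum w_k^2\le\max_kw_k\cdot\sum_kw_k$.

\emph{Class 1: $n\ge m/4$.} Let $h=m-n\in[H,2H)$, $H\ge1$. Then $\xi\asymp\xi_*:=HM^{-1/2}$, and the coefficient is
$\ll M^{-1+\varepsilon}H^{-1}\min(1,\Delta\xi_*)$. For fixed $h$, $\xi=\sqrt m-\sqrt{m-h}$ is monotone in $m$
with $|d\xi/dm|=\frac{h}{2\sqrt{mn}(\sqrt m+\sqrt n)}\asymp HM^{-3/2}$. So a block of length $1/T$ contains
$\ll H(1+\frac{M^{3/2}}{HT})$ pairs, and there are $\ll MH$ pairs in all. Hence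
\[
\sum_kw_k^2\ll M^{-1+2\varepsilon}+\frac{M^{1/2+2\varepsilon}}{HT}\min(1,\Delta\xi_*)^2 .
\]
As $\frac{M^{1/2}}{HT}=\frac1{T\xi_*}$, the second term is $\ll M^{2\varepsilon}\min(M^{1/2}/T,\,\Delta/T)$. Here the
factor $\min(1,\Delta\xi_*)$, which is the effect of removing the local average, is indispensable. So
$\sum_kw_k^2\ll M^{-1/2+2\varepsilon}$ if $M\le T$, and $\ll T^{-\kappa+18\varepsilon}$ if $T<M\le T^9$. By
Minkowski's inequality over the dyadic $(M,H)$, class~1 has root mean square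
$\ll N^{-1/4+2\varepsilon}+T^{-\kappa/2+10\varepsilon}$ on $[T,2T]$.

\emph{Class 2: $n<m/4$.} Let $n\in[M',2M')$. Then $\xi\asymp\sqrt M$, and the coefficient is
$\ll(MM')^{-3/4+\varepsilon}M^{-1/2}$. For fixed $n$ a block fixes $\sqrt m$ up to $1/T$, so a block contains
$\ll M'(1+\sqrt M/T)$ pairs; there are $\ll MM'$ pairs in all. Since $M'\ll M$,
\[
\sum_kw_k^2\ll M'^{1/2}M^{-3/2+4\varepsilon}\Bigl(1+\frac{\sqrt M}T\Bigr)
\ll M^{-1+4\varepsilon}+\frac{M^{-1/2+4\varepsilon}}T,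
\]
and the total root mean square is $\ll N^{-1/2+3\varepsilon}+T^{-1/2}$. Together the two classes give \eqref{DT} and
Proposition~\ref{propB}. \qed

\section{Correlations of $r(n)$}\label{sec:corr}

The local average in Proposition~\ref{propA} will lead to sums $\sum_nr(n)r(n+h)w(n)$ with smooth $w$. We need an
asymptotic formula with a power saving, uniform in $h$, and the average over $h$ of its constant. The exponent
$\frac34$ below is not critical: with $\kappa$ small enough, any exponent less than $1$ would do.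

\begin{lemma}\label{lem:corr}
Let $M,Y\ge1$, $1\le h\le M$, and let $w\in C_c^\infty([M,4M])$ satisfy $|w^{(j)}|\le W(Y/M)^j$ for $0\le j\le4$.
Then
\[
\sum_nr(n)r(n+h)w(n)=c(h)\int w+O_\varepsilon\bigl(WY^2M^{3/4+\varepsilon}\bigr),
\]
where $c(h)$ depends only on $h$, $c(h)\ll\tau(h)$, $\sum_{h\le H}|c(h)|\ll H$ and
$\sum_{h\le H}c(h)=\pi^2H+o(H)$.
\end{lemma}

The idea is to open $r(n+h)$ as a divisor sum over $d\mid n+h$ and to read the remaining sum of $r(n)$ over a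
residue class as a count of lattice points, to which Poisson summation in $\mathbb Z^2$ applies. By passing to the
complementary divisor we keep all moduli $\ll\sqrt M$.

\begin{proof}
\emph{Step 1: opening $r(n+h)$.} Choose a smooth nonincreasing $U:(0,\infty)\to[0,1]$ with $U=1$ on
$(0,\frac12]$, $U=0$ on $[2,\infty)$ and $U(x)+U(1/x)=1$. For $\ell=n+h\in[M,5M]$,
\[
r(\ell)=4\sum_{de=\ell}\chi(d)\bigl[U(d^2/\ell)+U(e^2/\ell)\bigr].
\]
In the first part sum over $d$. In the second fix $e$; then $d\equiv s\pmod4$, $s=\pm1$, means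
$\ell\equiv se\pmod{4e}$. With $w_d(x)=w(x)U(d^2/(x+h))$ the correlation sum equals
\begin{equation}\label{opened}
4\sum_d\chi(d)\sum_{n\equiv-h\,(d)}r(n)w_d(n)
+4\sum_e\sum_{s=\pm1}s\sum_{n\equiv-h+se\,(4e)}r(n)w_e(n),\qquad d,e\le4\sqrt M .
\end{equation}
As $U'$ is supported in $[\frac12,2]$ and $x+h\ge M$, still $w_d^{(j)}\ll W(Y/M)^j$ for $j\le 4$.

\emph{Step 2: Poisson summation.} Let $q\le16\sqrt M$, let $b$ be a residue class, and let $w_*$ be one of the
$w_d,w_e$. Then $\sum_{n\equiv b\,(q)}r(n)w_*(n)$ is the sum of $w_*(|v|^2)$ over $v\in\mathbb Z^2$ with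
$|v|^2\equiv b\pmod q$, so
\[
\sum_{n\equiv b\,(q)}r(n)w_*(n)=\frac1{q^2}\sum_{\mathbf k\in\mathbb Z^2}G_b(\mathbf k;q)\,\Omega(\mathbf k/q),\qquad
G_b(\mathbf k;q)=\sum_{\substack{v\bmod q\\|v|^2\equiv b\,(q)}}e(\mathbf k\cdot v/q),
\]
where $\Omega$ is the Fourier transform of $w_*(|x|^2)$ on $\mathbb R^2$. We have $\Omega(0)=\pi\int w_*$. The
derivatives of order $j\le4$ of $w_*(|x|^2)$ are $\ll W(Y/\sqrt M)^j$, so
$\Omega(\xi)\ll WM(1+|\xi|\sqrt M/Y)^{-4}$.

\emph{Step 3: the sums $G_b$, odd part.} Let $q=2^\nu q'$ with $q'$ odd. By the Chinese remainder theorem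
$G_b(\mathbf k;q)=G_b(\overline{q'}\mathbf k;2^\nu)\,G_b(\overline{2^\nu}\mathbf k;q')$. For the odd part detect
$|v|^2\equiv b$ by additive characters:
\[
G_b(\mathbf k;q')=\frac1{q'}\sum_{u\bmod q'}e(-ub/q')\sum_{v\bmod q'}e\bigl((u|v|^2+\mathbf k\cdot v)/q'\bigr).
\]
Let $g=(u,q')$, $u=gu_1$, $q_1=q'/g$. Shifting $v$ by multiples of $q_1$ shows that the sum over $v$ vanishes
unless $g\mid\mathbf k$, i.e.\ $g\mid k_1$ and $g\mid k_2$. In that case it is $g^2$ times a sum over $v\bmod q_1$. Complete the squares and use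
$\bigl(\sum_{x\bmod q_1}e(u_1x^2/q_1)\bigr)^2=\chi(q_1)q_1$; the sum over $v$ equals
$g^2\chi(q_1)q_1e\bigl(-\overline{4u_1}|\mathbf k/g|^2/q_1\bigr)$. Hence
\begin{equation}\label{Godd}
G_b(\mathbf k;q')=\sum_{g\mid(q',k_1,k_2)}g\,\chi(q'/g)\,
\operatorname{Kl}\bigl(-b,-\overline4\,|\mathbf k/g|^2;q'/g\bigr).
\end{equation}
In \eqref{opened} we always have $b\equiv-h\pmod{q'}$. Weil's bound gives, for $\mathbf k\ne0$,
\[
|G_b(\mathbf k;q')|\le\tau(q')^2\,q'^{1/2}\,(q',k_1,k_2)^{1/2}\,(h,q')^{1/2},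
\]
and the right side does not change when $\mathbf k$ is replaced by $\overline{2^\nu}\mathbf k$.

\emph{Step 4: the sums $G_b$, powers of $2$.} Here we count solutions trivially. First,
\[
\#\{y\bmod2^i:y^2\equiv c\ (2^i)\}\le4(c,2^i)^{1/2}.
\]
If $2^i\mid c$ the number is $2^{\lfloor i/2\rfloor}$. Otherwise a solution exists only if $2^{2j}\,\|\,c$ for
some $j$ with $2j<i$. Then $y=2^jz$ with $z$ odd and determined modulo $2^{i-j}$; the congruence for $z$ is modulo
$2^{i-2j}$, has at most $4$ solutions there, and each lifts to $2^j$ classes modulo $2^{i-j}$. Consequently, using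
this bound for the count in $y$ and again for the condition $2^i\mid b-x^2$,
\begin{equation}\label{G2}
|G_b(\cdot;2^\nu)|\le\sum_{x\bmod2^\nu}4(b-x^2,2^\nu)^{1/2}
\le4\sum_{i\le\nu}2^{i/2}\cdot2^{\nu-i}\cdot4\cdot2^{i/2}=16(\nu+1)2^\nu .
\end{equation}

\emph{Step 5: terms $\mathbf k\ne0$.} We have $(q',k_1,k_2)^{1/2}\le\sum_{g\mid q',\,g\mid\mathbf k}g^{1/2}$ and
\[
\sum_{\mathbf k\ne0,\ g\mid\mathbf k}\Bigl(1+\frac{|\mathbf k|\sqrt M}{qY}\Bigr)^{-4}
\ll\Bigl(\frac{qY}{g\sqrt M}\Bigr)^2 .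
\]
As $\sum_gg^{1/2-2}<\infty$, for each $q=2^\nu q'$ these terms contribute
$\ll WY^2M^\varepsilon2^\nu q'^{1/2}(h,q')^{1/2}$. Since
$\sum_{q'\le L}(h,q')^{1/2}\le\sum_{g\mid h}g^{1/2}L/g\le\tau(h)L$, summing over $2^\nu q'\le16\sqrt M$ gives
\[
\ll WY^2M^\varepsilon\sum_\nu2^\nu\bigl(\sqrt M\,2^{-\nu}\bigr)^{3/2}\ll WY^2M^{3/4+\varepsilon}.
\]

\emph{Step 6: an auxiliary bound.} For $a\ge1$, uniformly in $a$ and $1\le h\le M$,
\begin{equation}\label{aux}
\sum_{q\ge1}\frac{(q,h)}{q^2}\min\Bigl(1,\frac{aq}{\sqrt M}\Bigr)\ll M^\varepsilon\min\bigl(1,aM^{-1/2}\bigr).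
\end{equation}
Put $L=\sqrt M/a\le\sqrt M$. If $L\le1$, the left side is at most
$\sum_{g\mid h}g\sum_{g\mid q}q^{-2}\ll\tau(h)\ll M^\varepsilon$. If $L>1$, the terms $q\le L$ give at most
$L^{-1}\sum_{g\mid h}g\sum_{q\le L,\,g\mid q}q^{-1}\le L^{-1}\tau(h)(1+\log L)$. The terms $q>L$ give at most
$\sum_{g\mid h}g\sum_{q>L,\,g\mid q}q^{-2}$, where the inner sum is $\ll1/(gL)$ for $g\le L$ and
$\ll g^{-2}\le1/(gL)$ for $g>L$; the total is $\ll\tau(h)/L$.

\emph{Step 7: the first main term.} Let $\mathcal N_b(q)=G_b(0;q)$, the number of $v\bmod q$ with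
$|v|^2\equiv b\pmod q$, and let $c_q(h)=\operatorname{Kl}(h,0;q)$ be Ramanujan's sum, so $|c_q(h)|\le(q,h)$. By
\eqref{Godd} with $\mathbf k=0$, for odd $d$,
\[
\frac{\chi(d)\mathcal N_{-h}(d)}{d^2}=\sum_{gq=d}\frac{\chi(g)}g\,\frac{c_q(h)}{q^2}.
\]
Since $\sum_g\chi(g)/g=\frac\pi4$ and the partial sums of $\chi$ are bounded, partial summation gives
\begin{equation}\label{chisum}
\sum_g\frac{\chi(g)}gU(g^2y^2)=\frac\pi4+O(\min(1,y))\qquad(y>0):
\end{equation}
for $y\le1$ the function $(1-U(g^2y^2))/g$ vanishes for $g<1/(\sqrt2y)$ and has total variation $O(y)$, and for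
$y>1$ at most the term $g=1$ is present. The terms $\mathbf k=0$ of the first part of \eqref{opened} are
$4\pi\int w(x)\sum_{q\text{ odd}}\frac{c_q(h)}{q^2}\sum_g\frac{\chi(g)}gU\bigl(\tfrac{g^2q^2}{x+h}\bigr)dx$. Use
\eqref{chisum} with $y=q/\sqrt{x+h}\asymp q/\sqrt M$ and \eqref{aux} with $a=1$; they equal
\[
\pi^2\sum_{q\text{ odd}}\frac{c_q(h)}{q^2}\int w+O(WM^{1/2+\varepsilon}).
\]

\emph{Step 8: the second main term.} Write $e=2^\nu e'$ with $e'$ odd. Then
$\mathcal N_{-h+se}(4e)=\mathcal N_{-h}(e')\,\mathcal N_{-h+se}(2^{\nu+2})$. The second factor depends on $s$ and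
$e'$ only through $se'\bmod4$, i.e.\ through $s\chi(e')$. So
$\sum_ss\,\mathcal N_{-h+se}(4e)=\chi(e')\mathcal N_{-h}(e')\lambda_\nu(h)$ with
\[
\lambda_\nu(h)=\mathcal N_{-h+2^\nu}(2^{\nu+2})-\mathcal N_{-h-2^\nu}(2^{\nu+2})\ll(\nu+1)2^\nu
\]
by \eqref{G2}. Now proceed as in Step 7 with $y=2^\nu q/\sqrt{x+h}$ and $a=2^\nu$ in \eqref{aux}. The second main
term is $\pi^2\sum_{\nu\ge0}\frac{\lambda_\nu(h)}{4^{\nu+2}}\sum_{q\text{ odd}}\frac{c_q(h)}{q^2}\int w$ with error
\[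
\ll WM^{1+\varepsilon}\sum_{\nu\ge0}(\nu+1)2^{-\nu}\min(1,2^\nu M^{-1/2})\ll WM^{1/2+2\varepsilon}.
\]
This proves the asymptotic formula with
\[
c(h)=\pi^2\Bigl(1+\sum_{\nu\ge0}\frac{\lambda_\nu(h)}{4^{\nu+2}}\Bigr)\sum_{q\text{ odd}}\frac{c_q(h)}{q^2}.
\]

\emph{Step 9: properties of $c(h)$.} First, $|c(h)|\ll\sum_q(q,h)q^{-2}\ll\tau(h)$. Since
$\frac1H\sum_{h\le H}(q,h)\le\tau(q)$, also $\sum_{h\le H}|c(h)|\ll H$, and the parts with $q>L$ have mean absolute
value $\ll\sum_{q>L}\tau(q)q^{-2}\to0$ as $L\to\infty$. The $\nu$-sum converges absolutely and uniformly in $h$. So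
the mean of $c(h)$ may be computed term by term. For fixed odd $q$ and $\nu$, the functions $c_q(h)$ (period $q$)
and $\lambda_\nu(h)$ (period $2^{\nu+2}$) have coprime periods, so the mean of their product is the product of
their means. The mean of $\lambda_\nu$ is $0$, because both terms in its definition have the same mean, and that
of $c_q$ is $0$ unless $q=1$. Thus $c(h)$ has mean $\pi^2$.
\end{proof}

\section{The local average: proof of Proposition~\ref{propA}}\label{sec:A}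

We write the local average as an integral of $\tilde f$ against a smooth weight $V$, expand $\tilde F^2$, and apply
Lemma~\ref{lem:corr} to the pairs $(n+h,n)$. The resulting main terms are integrals over $x$ that vanish up to the
effect of the regularization $\rho_\eta$; summed over $h$, these small effects give $-1$.

\subsection{A smooth weight}
Fix $t\in[T,2T]$, with $T$ large; all estimates are uniform in $t$. By the definition of $S_\infty$,
\[
\varphi_\Delta*S_\infty(t)=\int_1^\infty f(u)\,2u^2K(u)\,du,\qquad K(u)=\int_u^\infty\varphi_\Delta(t-v)\,\frac{dv}{v^2},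
\]
and $K(u)=K_t\asymp T^{-2}$ is constant for $u\le t-\Delta$. Small $u$ must be removed before we can use Fourier
transforms. Let $\omega\in C^\infty$ with $0\le\omega\le1$, $\omega=0$ on $u\le\Delta$, $\omega=1$ on $u\ge2\Delta$
and $\omega^{(j)}\ll\Delta^{-j}$. Since $(u^2S_\infty)'=2u^2f$ and $S_\infty(1)=0$, the part with $1-\omega$ equals
\[
K_t\int_1^{2\Delta}(1-\omega)\,d(u^2S_\infty)=K_t\int_\Delta^{2\Delta}\omega'(u)u^2S_\infty(u)\,du
\ll T^{-2}\Delta^{2+\varepsilon}=o(1).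
\]
Put $V(u)=2u^2K(u)\omega(u)$. Then
\[
\operatorname{supp}V\subset[\Delta,3T],\qquad V^{(j)}\ll_j\Delta^{-j},\qquad|V(u)|\ll\min(1,u^2/T^2),
\]
and by Fubini
\[
\int V\,\frac{du}u=\int_0^\infty2uK(u)\,du+O(\Delta^2/T^2)=\int\varphi_\Delta(t-v)\,dv+o(1)=1+o(1).
\]
By Lemma~\ref{lem:reg}, $\int Vf=\int V\tilde f+o(1)$. So it remains to show
\begin{equation}\label{goal}
\int V\tilde f\,du=-\int V(u)\,\frac{du}u+o(1).
\end{equation}

\subsection{Reduction to correlations}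
Since $(u^jV)^{(A)}\ll T^j\Delta^{-A}$ for integers $A\ge0$, integration by parts gives
\begin{equation}\label{Vhat}
\hat V^{(j)}(\xi)\ll_{j,A}T^{1+j}(1+\Delta|\xi|)^{-A}.
\end{equation}
Expand $\tilde F^2=\frac1{2\pi^2}\sum_{m,n}a_ma_n[\cos2\pi(\sqrt m-\sqrt n)u-\sin2\pi(\sqrt m+\sqrt n)u]$, where
$\sum|a_n|\ll T^3$. As $\sqrt m+\sqrt n\ge2$, by \eqref{Vhat} the sum frequencies contribute $O(T^{-10})$. By
$\hat\rho(s)=1+O(s^2)$ the diagonal gives
\[
\frac1{2\pi^2}\sum_na_n^2\int V=\frac32C\int V+O\Bigl(T\sum_nn^{-3/2+\varepsilon}\min(1,\eta^2n)\Bigr)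
=\frac32C\int V+o(1),
\]
which cancels the constant in $\tilde f$. Hence, with $\mathfrak v=\operatorname{Re}\hat V$ and
$\xi_h(x)=\sqrt{x+h}-\sqrt x$,
\begin{gather}
\int V\tilde f=\frac1{\pi^2}\sum_{h\ge1}\sum_{n\ge1}r(n)r(n+h)g_h(n)+o(1),\label{corrsum}\\
g_h(x)=(x(x+h))^{-3/4}\hat\rho(\eta\sqrt x)\,\hat\rho(\eta\sqrt{x+h})\,\mathfrak v(\xi_h(x)).\notag
\end{gather}

\emph{Localization.} If $\xi\ge T^{-1+2\kappa}$, then $\Delta\xi\ge T^\kappa$ and $\mathfrak v(\xi)\ll T^{-A}$ for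
every $A$. So, up to $O(T^{-10})$ in \eqref{corrsum}, we may replace $g_h$ by
\[
g_h^\flat(x)=g_h(x)\,\beta\bigl(T^{1-2\kappa}\xi_h(x)\bigr),\qquad\beta\in C^\infty,\ 0\le\beta\le1,\
\beta=1\text{ on }(-\infty,1],\ \beta=0\text{ on }[2,\infty).
\]
On $\operatorname{supp}g_h^\flat$ we have $\xi_h\le2T^{-1+2\kappa}$. For $T$ large this forces $x\ge h$, since
otherwise $\xi_h\ge(\sqrt2-1)\sqrt h$. Then $\xi_h\ge h/((1+\sqrt2)\sqrt x)$, so $h\le5T^{-1+2\kappa}\sqrt x$, i.e.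
\[
x\ge X_h:=\tfrac1{25}h^2T^{2-4\kappa}.
\]

\emph{Applying the correlation lemma.} Let $\sum_i\psi(x/2^i)=1$ $(x>0)$ be a smooth dyadic partition of unity,
$\psi\in C_c^\infty([1,4])$, and let $M=2^i$. For $x\ge h$ we have $x^j\xi_h^{(j)}\ll_j\xi_h$, and on
$\operatorname{supp}g_h^\flat$ we have $T\xi_h\ll T^{2\kappa}$. By \eqref{Vhat} each application of
$x\,\frac d{dx}$ to $\mathfrak v(\xi_h(x))$ costs at most a factor $\ll T^{2\kappa}$, and on the other
factors it costs $O(1)$. So $\psi(x/M)g_h^\flat(x)$ satisfies the hypotheses of Lemma~\ref{lem:corr} with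
$W\ll TM^{-3/2}$ and $Y=T^{2\kappa}$. If it is not identically zero, then $1\le h\ll T^{-1+2\kappa}\sqrt M$; thus
$M\gg T^{2-4\kappa}$, and $h\le M$ for $T$ large. The error terms sum to
\[
\ll\sum_{M\gg T^{2-4\kappa}}\ \sum_{h\ll T^{-1+2\kappa}\sqrt M}TM^{-3/2}\,T^{4\kappa}M^{3/4+\varepsilon}
\ll T^{6\kappa}\sum_{M\gg T^{2-4\kappa}}M^{-1/4+\varepsilon}\ll T^{7\kappa-1/2+2\varepsilon}=o(1).
\]
Hence
\begin{equation}\label{mainint}
\int V\tilde f=\frac1{\pi^2}\sum_{h\ge1}c(h)\int_0^\infty g_h^\flat(x)\,dx+o(1);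
\end{equation}
the series converges absolutely, because $g_h^\flat$ lives on $x\ge X_h\gg h^2$ and $\hat\rho(\eta\sqrt x)$ decays
rapidly.

\subsection{Simplifying the integrals}
We replace $g_h^\flat$ in \eqref{mainint} by
\[
g_h^\circ(x)=x^{-3/2}\,\hat\rho(\eta\sqrt x)^2\,\mathfrak v\Bigl(\frac h{2\sqrt x}\Bigr).
\]
Recall $|c(h)|\ll h^\varepsilon$, and note $\sum_hh^{-1+\varepsilon}\min(1,T^4/h)\ll T^{4\varepsilon}$.

\emph{Range $x\ge X_h$.} Here $x\ge h$ for $T$ large. The relative change $O(h/x)$ in $(x(x+h))^{-3/4}$, the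
change $O(h/x)$ in $\hat\rho(\eta\sqrt{x+h})$, and
$\mathfrak v(\xi_h)-\mathfrak v(\frac h{2\sqrt x})\ll T^2h^2x^{-3/2}$ show that the difference is
\[
\ll x^{-3/2}\bigl(Th/x+T^2h^2x^{-3/2}\bigr)+x^{-3/2}\,T^{-10}(1+\eta\sqrt x)^{-2}.
\]
The last term accounts for the points with $\beta\ne1$, where $\mathfrak v(\xi_h)\ll T^{-A}$. The integral over
$x\ge X_h$ of the first part is $\ll ThX_h^{-3/2}+T^2h^2X_h^{-2}\ll T^{-2+8\kappa}h^{-2}$, and the weighted sum over
$h$ is $\ll T^{-2+8\kappa}$. Since $X_h^{-1/2}\ll h^{-1}$ and $1/(\eta\sqrt{X_h})\ll T^4/h$, the second part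
gives $\ll T^{-10}\sum_hh^{-1+\varepsilon}\min(1,T^4/h)=o(1)$.

\emph{Range $x<X_h$.} Here $g_h^\flat=0$. With $|\hat\rho(y)|^2\ll\min(1,1/y)$, \eqref{Vhat} and
$\sqrt{X_h}=\frac15hT^{1-2\kappa}$,
\[
\int_0^{X_h}|g_h^\circ|\,dx\ll T(\Delta h)^{-A}X_h^{(A-1)/2}\min\Bigl(1,\frac1{\eta\sqrt{X_h}}\Bigr)
\ll T^{2\kappa-\kappa A}\,h^{-1}\min(1,T^4/h),
\]
whose weighted sum over $h$ is $o(1)$ for $A$ large.

\subsection{Evaluation: where $-1$ comes from}
Put $x=y^{-2}$, so that $x^{-3/2}dx$ becomes $2\,dy$, and let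
\[
\gamma(y)=1-\hat\rho(1/|y|)^2\quad(y\ne0),\qquad\gamma(0)=1 .
\]
As $\hat\rho$ is a Schwartz function, $\gamma$ is even and $C^\infty$, also at $0$. As $\hat\rho$ is smooth and even
with $\hat\rho(0)=1$, $\gamma(y)=O(y^{-2})$ and $\gamma''(y)=O(y^{-4})$ for $|y|\ge1$. Thus
$\gamma,\gamma''\in L^1$, so $\hat\gamma$ is continuous, $\hat\gamma(\xi)\ll(1+|\xi|)^{-2}$, and
$\int_0^\infty\hat\gamma=\frac12\gamma(0)=\frac12$. Since $\hat V(-\xi)=\overline{\hat V(\xi)}$,
\[
\int_0^\infty g_h^\circ\,dx=\int_{-\infty}^\infty\bigl(1-\gamma(y/\eta)\bigr)\hat V(hy/2)\,dy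
=-\int V(u)\,\eta\,\hat\gamma(\eta hu/2)\,du ,
\]
because $\int\hat V(hy/2)\,dy=\frac2hV(0)=0$. So without the cutoff at $x\approx\eta^{-2}$ every $h$ would
contribute nothing. The effect of the cutoff is tiny for each $h$, but it adds up over $h\ll1/(\eta u)$.

Next, $s\sum_{h\ge1}c(h)\hat\gamma(sh)\to\pi^2\int_0^\infty\hat\gamma=\frac{\pi^2}2$ as $s\to0^+$. Indeed, for
fixed $L$ the part $h\le L/s$ tends to $\pi^2\int_0^L\hat\gamma$, by $\sum_{h\le H}c(h)\sim\pi^2H$,
$\sum_{h\le H}|c(h)|\ll H$ and the continuity of $\hat\gamma$; the part $h>L/s$ is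
$\ll s\sum_{h>L/s}|c(h)|(sh)^{-2}\ll1/L$. With $s=\eta u/2\ll T^{-3}$ this gives
\[
\eta\sum_{h\ge1}c(h)\,\hat\gamma(\eta hu/2)=\frac{\pi^2+o(1)}u\qquad\text{uniformly for }u\in\operatorname{supp}V.
\]
Since $\int|V|\frac{du}u\ll1$, we conclude from \eqref{mainint} that
\[
\int V\tilde f=\frac1{\pi^2}\Bigl(-\pi^2\int V\,\frac{du}u\Bigr)+o(1),
\]
which is \eqref{goal}. The result does not depend on the shape of $\rho$; only $\gamma(0)=1$ and the mean $\pi^2$
of $c(h)$ enter. This proves Proposition~\ref{propA} and with it Theorem~\ref{thm2}. \qed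

\section{Size and distribution: proof of Theorem~\ref{thm3}}\label{sec:thm3}

Write $\|g\|_T=\bigl(\frac1T\int_T^{2T}|g|^2\bigr)^{1/2}$. Theorem~\ref{thm2} says that
$\lim_N\limsup_T\|R-D_N\|_T=0$. Since each summand of $D_N$ is symmetric in $m,n$,
$D_N=\sum_{\lambda>0}B_\lambda^{(N)}\sin2\pi\lambda t$, where $B_\lambda^{(N)}\ge0$ is the part of $B_\lambda$ with
$m,n\le N$.

\emph{Part (i).} $M(D_N^2)=\frac12\sum_\lambda(B_\lambda^{(N)})^2$ increases to $\sigma^2$. By \eqref{DT} and the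
triangle inequality the $D_N$ form a Cauchy sequence in the norm $M(|\cdot|^2)^{1/2}$, so $\sigma^2<\infty$; and
$\sigma^2\ge\frac12B_\mu^2>0.27$. By Theorem~\ref{thm2} and Minkowski's inequality $\|R\|_T^2\to\sigma^2$. By
\eqref{CCN}, $R$ is locally square integrable on $[1,\infty)$, so $\int_1^tR^2\sim\sigma^2t$. Partial integration in
$\int_1^X\mathcal E(x)^2dx=\int_1^{\sqrt X}2t^5R(t)^2dt$ gives the claim.

\emph{Part (ii).} For real $\xi$, $\bigl|\frac1T\int_T^{2T}(e^{i\xi R}-e^{i\xi D_N})\,dt\bigr|\le|\xi|\,\|R-D_N\|_T$.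
As $D_N$ is a trigonometric polynomial, $\lim_T\frac1T\int_T^{2T}e^{i\xi D_N}dt$ exists (expand the exponential in
its power series) and is continuous in $\xi$. Letting $N\to\infty$ we see that
$\lim_T\frac1T\int_T^{2T}e^{i\xi R}dt$ exists and is a locally uniform limit of continuous functions, hence
continuous. By L\'evy's continuity theorem the distributions converge weakly.

\emph{Part (iii).} We look for frequencies $\theta_k$ that are ``independent'' and for which $\sum B_{\theta_k}$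
diverges, and then force all the sines $\sin2\pi\theta_kt$ to point in the same direction by a Riesz product.

\emph{Choice of frequencies.} Let $b_1<b_2<\cdots$ be the squarefree $n$ with $r(n)>0$, let $L^*(x)$ be their
counting function, and let $L(x)=\#\{n\le x:r(n)>0\}$. If $n=\alpha^2s$ with $s$ squarefree and $r(n)>0$, then
$r(s)>0$, so $L(x)\le\sum_\alpha L^*(x/\alpha^2)$. Let $J\ge1$. By Landau's theorem for $J<\alpha\le x^{1/4}$, and
trivially for $\alpha>x^{1/4}$, the terms $\alpha>J$ contribute $\ll x/(J\sqrt{\log x})+x^{3/4}$. Fix $J$ large.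
Then $J\,L^*(x)\ge\sum_{\alpha\le J}L^*(x/\alpha^2)\gg x/\sqrt{\log x}$ for large $x$, and hence
$b_k\ll k\sqrt{\log2k}$.

Put $d_k=b_{2k}-b_{2k-1}$ and $\theta_k=\sqrt{b_{2k}}-\sqrt{b_{2k-1}}\le d_k/\sqrt{b_{2k}}$. As $r(n)\ge4$ whenever
$n\ge1$ and $r(n)>0$, the pair $(b_{2k},b_{2k-1})$ shows that
\[
B_{\theta_k}\ge\frac1{\pi^3}\cdot\frac{\sqrt{b_{2k}}}{d_k}\cdot\frac{16}{b_{2k}^{3/2}}=\frac{16}{\pi^3b_{2k}d_k}.
\]
For integers $K\ge2$ and $K<k\le2K$ we have $b_{2k}\le b_{4K}\ll K\sqrt{\log K}$. Moreover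
$\sum_{K<k\le2K}d_k\le b_{4K}$, so by Cauchy--Schwarz
$\sum_{K<k\le2K}1/d_k\ge K^2/\sum_{K<k\le2K}d_k\gg K/\sqrt{\log K}$. Thus
$\sum_{K<k\le2K}B_{\theta_k}\gg1/\log K$. Summing over $K=2^i$ we get $\sum_kB_{\theta_k}=\infty$.

\emph{The Riesz product.} For an integer $Z\ge1$ let
$\Pi_\pm(t)=\prod_{k\le Z}(1\pm\sin2\pi\theta_kt)\ge0$. Its frequencies are $\sum_k\nu_k\theta_k$ with
$\nu_k\in\{0,\pm1\}$. If $l$ of the $\nu_k$ are nonzero, such a sum is a combination of $2l$ distinct radicals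
$\sqrt b$, $b$ squarefree, with coefficients $\pm1$. By linear independence it vanishes only for $l=0$. A
difference $\sqrt a-\sqrt b$ with $a\ne b$ is nonzero and involves at most two radicals $\sqrt s$, $s$ squarefree, so
it is one of these frequencies only if $l=1$, and then $\{a,b\}=\{b_{2k},b_{2k-1}\}$. Hence $M(\Pi_\pm)=1$ and, for
$N\ge b_{2Z}$, $M(D_N\Pi_\pm)=\pm\frac12\sum_{k\le Z}B_{\theta_k}$. Since $\Pi_\pm$ is bounded, Theorem~\ref{thm2}
gives
\[
\frac1T\int_T^{2T}R\,\Pi_\pm\,dt\to\pm\frac12\sum_{k\le Z}B_{\theta_k},\qquad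
\frac1T\int_T^{2T}\Pi_\pm\,dt\to1 .
\]
As $\Pi_\pm\ge0$, this implies $\limsup_{t\to\infty}R\ge\frac12\sum_{k\le Z}B_{\theta_k}$ and
$\liminf_{t\to\infty}R\le-\frac12\sum_{k\le Z}B_{\theta_k}$. Let $Z\to\infty$. \qed

\begin{remark}
The weaker statement $\mathcal E(X)\ne O(X)$ does not need Theorem~\ref{thm2}. In $\Pi_+-\Pi_-$ the constant term
cancels, and by Theorem~\ref{thm1} and its complex conjugate $M(R\sin2\pi\theta_kt)=\frac12B_{\theta_k}$, while the
frequencies with $l\ge2$ have coefficient $0$ in $R$. So $M\bigl(R(\Pi_+-\Pi_-)\bigr)=\sum_{k\le Z}B_{\theta_k}$. If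
$|R|\le c$ for all large $t$, the left side is at most $c\,M(\Pi_++\Pi_-)=2c$, which is impossible for large
$Z$. The argument for the two one-sided statements also uses information on the mean of $R$, which
Theorem~\ref{thm2} supplies.
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \emph{The mean square discrepancy in the circle problem},
\texttt{https://msp.org/cnt/2019/8-3/moscow-v8-n3-p05-p.pdf}.
\end{thebibliography}

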